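# Embeddings of Bohr topologies: why $\mathbb V_{p^k}^\kappa$ needs $\kappa$ cyclic summands of order $p^k$

## The operator $S$: adding $e_a-e_b$ in a double limit

The proof in these notes turns on one operator, so we define it first.

Recall that a nonprincipal ultrafilter $u$ on $\omega$ contains every cofinite set and exactly one piece of every finite partition of $\omega$. We say that something holds *for $u$-almost all $a$* if the set of such $a$ belongs to $u$. If $g$ is a map from a member of $u$ into a compact Hausdorff space $K$, there is exactly one point $\lim_{a\to u}g(a)\in K$ such that every neighborhood $W$ of it satisfies $g(a)\in W$ for $u$-almost all $a$. This limit commutes with continuous maps. In particular, if $K$ is a compact Abelian group, then $\lim(g+h)=\lim g+\lim h$. If $g(a)$ lies in a closed set $W$ for $u$-almost all $a$, then the limit lies in $W$.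

Let $\mathbb T=\{z\in\mathbb C:|z|=1\}$. When we add in $\mathbb T$ we think of it as $\mathbb R/\mathbb Z$ via $t\mapsto e^{2\pi i t}$. Let $G_0$ be a countable Abelian group with a sequence of elements $e_0,e_1,\dots$; let $B,C\subseteq\omega$ be disjoint infinite sets, and let $u\ni B$ and $w\ni C$ be nonprincipal ultrafilters. For a function $\psi:G_0\to\mathbb T^r$ define
$$(S\psi)(y)=\lim_{a\to u}\,\lim_{b\to w}\,\psi(y+e_a-e_b),\qquad (S'\psi)(y)=\lim_{b\to w}\,\lim_{a\to u}\,\psi(y+e_b-e_a).$$
Both operators are additive on the group of all functions $G_0\to\mathbb T^r$. In $S$ one adds $e_a-e_b$ and lets $b$ run away first. In $S'$ one adds the opposite element and lets $a$ run away first.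

**Example (homomorphisms).** If $\psi$ is a homomorphism, then $\psi(y+e_a-e_b)=\psi(y)+\psi(e_a)-\psi(e_b)$. So $S\psi=\psi+c$ with the constant $c=\lim_{a\to u}\psi(e_a)-\lim_{b\to w}\psi(e_b)$, and $S'\psi=\psi-c$. Consequently $(S-1)^2\psi=0$ and $S^N\psi=\psi+Nc$.

**Example (a quadratic function).** Let $G_0$ be the group of finite subsets of $\omega$ under symmetric difference, with $e_j=\{j\}$, and let $\psi(y)=|y|^2/5 \bmod 1$. For fixed $y$, almost all $a$ and $b$ lie outside $y$, and $a\ne b$ because $B\cap C=\emptyset$. So the double limit replaces $|y|$ by $|y|+2$, and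
$$(S-1)^2\psi(y)=\tfrac15\big((|y|+4)^2-2(|y|+2)^2+|y|^2\big)=\tfrac85\ne0 \text{ in } \mathbb R/\mathbb Z .$$
So $(S-1)^2\psi=0$ is a real restriction.

Here is what $S$ is for. We shall have a map $f$ between Abelian groups that is continuous for certain topologies but is *not* assumed to be a homomorphism, and we want to detect multiplication by an integer $N$ through it. We shall show that, for a suitable choice of the $e_j$, $B$, $C$, every function $\varphi=(\chi_1\circ f,\dots,\chi_r\circ f)$ with $\chi_s$ characters satisfies $(S-1)^2\varphi=0$. Then $S^N\varphi=\varphi+N(S-1)\varphi$, and the factor $N$ has appeared although $f$ is nonlinear.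

## Bohr topologies and the embedding question

For $m\ge1$ let $\mathbb V_m$ be the cyclic group of order $m$. For a cardinal $\kappa$, $\mathbb V_m^\kappa$ is the *direct sum* of $\kappa$ copies of $\mathbb V_m$. If $m\ge2$ and $\kappa$ is infinite, then $|\mathbb V_m^\kappa|=\kappa$.

**Definition.** A *character* of an Abelian group $H$ is a homomorphism $H\to\mathbb T$, and $\widehat H$ is the group of all characters. The *Bohr topology* on $H$ is the coarsest topology making all characters continuous; $H^\#$ is $H$ with this topology. Basic neighborhoods of $h_0$ are the sets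
$$\{h:|\chi_s(h-h_0)-1|<\varepsilon,\ s\le r\},\qquad \chi_1,\dots,\chi_r\in\widehat H,\ \varepsilon>0 .$$

We use the following facts.

* Translations are homeomorphisms of $H^\#$.
* Since $\mathbb T$ is divisible, a character of a subgroup extends to the whole group. So characters separate points: for $h\ne0$ the cyclic group $\langle h\rangle$ has a character that is nontrivial at $h$, and it extends. So $H^\#$ is Hausdorff, and if $H$ is finite, $H^\#$ is discrete.
* By the same extension property, a subgroup $H_0\le H$ carries $H_0^\#$ as its subspace topology.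
* $(A\times B)^\#=A^\#\times B^\#$, because a character of $A\times B$ is the product of a character of $A$ and a character of $B$.

**Example.** Let $G=\mathbb V_n^\kappa$ with basis $(e_\alpha)_{\alpha<\kappa}$ of elements of order $n$. Every character takes values in the finite set of $n$-th roots of unity, so for small $\varepsilon$ the condition $|\theta(g)-1|<\varepsilon$ means $\theta(g)=1$. So the cosets $y+L$ with
$$L=\bigcap_{s\le r}\ker\theta_s,\qquad \theta_1,\dots,\theta_r\in\widehat G,\tag{1}$$
form a neighborhood base at $y$ in $G^\#$. Given such an $L$, partition $\kappa$ according to the value of $(\theta_s(e_\alpha))_{s\le r}$. This is a finite partition, and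
$$e_\alpha-e_\beta\in L\quad\text{whenever }\alpha,\beta\text{ lie in the same piece.}\tag{2}$$
All we shall use about continuity on $G^\#$ is (1) and (2).

An *embedding* of $G^\#$ into $H^\#$ is a map that is a homeomorphism onto its image with the subspace topology. It need not be a homomorphism.

The question, taken from "Selected Topics From The Structure Theory Of Topological Groups" (http://www.math.sci.ehime-u.ac.jp/~dima/papers/opit2/structure_theory.pdf), is the following. Suppose $p$ is prime, $k>1$, and $\kappa,\lambda$ are infinite cardinals, and suppose that the space $(\mathbb V_{p^k}^\kappa)^\#$ sits topologically inside $(\mathbb V_{p^{k-1}}^\kappa\times\mathbb V_{p^k}^\lambda)^\#$. The first factor has many summands, but their order is too small. Must the second factor, with summands of the right order, be large: must $\lambda\ge\kappa$ hold? The answer is yes, and it follows from a theorem with an arbitrary target group.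

**Theorem 1.** Let $n\ge2$ and $N\ge1$ be integers with $n\nmid N$, let $\kappa$ be an infinite cardinal, and let $H$ be an Abelian group with $|NH|<\kappa$. Then $(\mathbb V_n^\kappa)^\#$ does not embed into $H^\#$.

**Corollary 2.** Let $p$ be prime, $k>1$, and $\kappa,\lambda$ infinite cardinals. If $(\mathbb V_{p^k}^\kappa)^\#$ embeds into $(\mathbb V_{p^{k-1}}^\kappa\times\mathbb V_{p^k}^\lambda)^\#$, then $\lambda\ge\kappa$. Conversely, if $\lambda\ge\kappa$, there is an embedding.

*Proof of Corollary 2 from Theorem 1.* Let $H=\mathbb V_{p^{k-1}}^\kappa\times\mathbb V_{p^k}^\lambda$, $n=p^k$, $N=p^{k-1}$. Then $n\nmid N$. Multiplication by $N$ kills the first factor, so $NH\cong\mathbb V_p^\lambda$ has cardinality $\lambda$. If $\lambda<\kappa$, Theorem 1 forbids the embedding. If $\lambda\ge\kappa$, then $\mathbb V_{p^k}^\kappa$ is isomorphic to a subgroup of $H$, and subgroups carry their own Bohr topology. $\square$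

Neither hypothesis of Theorem 1 can be dropped, as $H=\mathbb V_n^\kappa$ with the identity map shows. If $n\mid N$, then $NH=0$ is small. If $n\nmid N$, then $NH\cong\mathbb V_{n/d}^\kappa$ with $d=\gcd(n,N)<n$, so $|NH|=\kappa$.

## Homomorphisms, a case with $n=4$, and the limits of counting

**Homomorphic embeddings.** If $f:\mathbb V_n^\kappa\to H$ is an injective homomorphism, then $f$ maps $N\mathbb V_n^\kappa\cong\mathbb V_{n/d}^\kappa$ injectively into $NH$, so $|NH|\ge\kappa$. For homomorphisms, then, Theorem 1 takes one line.

**Embeddings need not be homomorphisms, even up to isomorphism of the groups.** We have $\mathbb V_4^\kappa\cong\mathbb V_4\times\mathbb V_4^\kappa$, and the finite discrete spaces $\mathbb V_4^\#$ and $(\mathbb V_2^2)^\#$ are homeomorphic. By the product formula, $(\mathbb V_4^\kappa)^\#$ and $(\mathbb V_2^2\times\mathbb V_4^\kappa)^\#$ are homeomorphic. The groups are not isomorphic: in $\mathbb V_4^\kappa$ every element of order $2$ is twice another element, while a nonzero element of the factor $\mathbb V_2^2$ is not.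

**A set that separates $n=4$ from $N=2$.** Let $G=\mathbb V_4^\omega$, let $B\sqcup C=\omega$ with both sets infinite, and let
$$X=\{e_{a_1}-e_{b_1}+e_{a_2}-e_{b_2}:a_1,a_2\in B,\ b_1,b_2\in C\}.$$
The character $\theta$ with $\theta(e_j)=i$ for $j\in B$ and $\theta(e_j)=1$ for $j\in C$ has the value $i^2=-1$ at every point of $X$, so $0\notin\overline X$ in $G^\#$. Now let $f:G\to\mathbb V_2^\omega$ be the homomorphism sending each $e_j$ to the $j$-th basis vector. Then $f(X)$ contains $f(2e_a-2e_b)=0$. So this $f$, which is continuous but certainly not injective, brings $X$ to $0$, while $G^\#$ keeps $X$ away from $0$. The proof of Theorem 1 shows that any continuous $f$ with $f(0)=0$ and $|Nf(G)|$ small does the same to such a set $X$, after a suitable thinning of the basis.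

**Counting fibers is not enough.** Given an arbitrary embedding $f$, one may look at $Nf:G\to NH$. Since $|NH|<\kappa$, this map is constant on large sets. But a large subset of $G^\#$ carries no information by itself. For instance, $\{e_\alpha:\alpha<\kappa\}$ is discrete in $(\mathbb V_4^\kappa)^\#$, because the character with value $i$ at $e_\alpha$ and $1$ at the other basis elements isolates $e_\alpha$ in it. The same holds for the basis of $\mathbb V_2^\kappa$, so these two sets are homeomorphic. One needs sets, like $X$ above, that see addition. And $f$ does not respect addition.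

## Characters as an orthonormal system

The algebra hidden in a continuous $f$ is extracted by a measure argument on $\widehat H$. This section collects the facts it needs.

$\widehat H$ is compact in the topology of pointwise convergence, being a closed subgroup of $\mathbb T^H$. Let $\mu$ be its Haar probability measure. For $h\in H$ the function $\chi\mapsto\chi(h)$ is a continuous character of $\widehat H$.

**Lemma 3.** (a) If $h\ne0$, then $\int\chi(h)\,d\mu(\chi)=0$. (b) For distinct $h\in H$ the functions $\chi\mapsto\chi(h)$ are orthonormal in $L^2(\mu)$. (c) If $h_0,h_1,\dots\in H$ are pairwise distinct and $E\subseteq\widehat H$ is measurable, then $\int_E\chi(h_j)\,d\mu\to0$ as $j\to\infty$.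

*Proof.* (a) Characters of $H$ separate points, so there is $\chi_0$ with $\chi_0(h)\ne1$. By invariance of $\mu$, $\int\chi(h)\,d\mu=\int(\chi_0\chi)(h)\,d\mu=\chi_0(h)\int\chi(h)\,d\mu$, so the integral is $0$. (b) $\int\chi(h)\overline{\chi(h')}\,d\mu=\int\chi(h-h')\,d\mu$, which is $0$ for $h\neq h'$ by (a) and $1$ for $h=h'$. (c) By (b) and Bessel's inequality for the indicator function $1_E$, $\sum_j|\int_E\chi(h_j)\,d\mu|^2\le\mu(E)<\infty$. $\square$

## Functions of pairs that are small on the pieces of a partition

Suppose $f$ is continuous at $y$, and put $k(i,j)=f(y+e_i-e_j)-f(y)$. By (2), for every character $\chi$ the number $\chi(k(i,j))$ is close to $1$ whenever $i,j$ lie in the same piece of a suitable finite partition. We isolate this property. Let $D\subseteq\omega$ be infinite, and let $k(i,j)\in H$ be given for $i<j$ in $D$. The property is: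

$(*)$ for every $\chi\in\widehat H$ and $\varepsilon>0$ there is a finite partition of $D$ such that $|\chi(k(i,j))-1|<\varepsilon$ whenever $i<j$ lie in the same piece.

**Examples.** If $k(i,j)=x_i-x_j$ for some $x:D\to H$, then $(*)$ holds: cut $\mathbb T$ into finitely many arcs of diameter less than $\varepsilon$ and sort the indices $i$ by the arc containing $\chi(x_i)$; then $|\chi(x_i)\overline{\chi(x_j)}-1|=|\chi(x_i)-\chi(x_j)|<\varepsilon$ within a piece. If $k(i,j)=h\ne0$ is constant, then $(*)$ fails: take $\chi(h)\ne1$ and $\varepsilon<|\chi(h)-1|$, and note that some piece has two elements. If the $k(i,j)$ are the distinct basis vectors of a direct sum of copies of $\mathbb V_2$, then $(*)$ fails too, since some character has the value $-1$ at all of them.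

The lemma says that, after thinning $D$, the first example is the only one.

**Lemma 4.** Let $H$ be an Abelian group, $D\subseteq\omega$ infinite, and let $k(i,j)\in H$ ($i<j$ in $D$) satisfy $(*)$. Then there are an infinite $A\subseteq D$ and $x:A\to H$ with $k(i,j)=x_i-x_j$ for all $i<j$ in $A$.

Note that the conclusion is an exact equality in $H$, although $(*)$ speaks only of approximations.

*Proof.* **Splitting into two cases.** The purpose of this step is to make the dependence of row differences on the column uniform. Color each quadruple $i<i'<j<j'$ in $D$ according to whether $k(i,j)-k(i',j)=k(i,j')-k(i',j')$ or not. By Ramsey's theorem for quadruples there is an infinite $A\subseteq D$ such that one of the following holds.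

* Case 1: $k(i,j)-k(i',j)=k(i,j')-k(i',j')$ for all $i<i'<j<j'$ in $A$.
* Case 2: $k(i,j)-k(i',j)\ne k(i,j')-k(i',j')$ for all $i<i'<j<j'$ in $A$.

**Case 1: separating the variables.** We first write $k(i,j)$ as a term in $i$ plus a term in $j$. For $i<i'$ in $A$ put $c(i,i')=k(i,j)-k(i',j)$, where $j\in A$, $j>i'$; this does not depend on $j$. For $i<i'<i''$, computing with one $j>i''$ gives $c(i,i')+c(i',i'')=c(i,i'')$. Let $a_0=\min A$, $x_{a_0}=0$, and $x_i=-c(a_0,i)$ for $i>a_0$ in $A$. Then $c(i,i')=x_i-x_{i'}$ for all $i<i'$ in $A$: for $i=a_0$ this is the definition, and for $i>a_0$ we have $c(i,i')=c(a_0,i')-c(a_0,i)=-x_{i'}+x_i$. So for $i<i'<j$ in $A$,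
$$k(i,j)-x_i=k(i',j)-x_{i'} .$$
Thus for each $j>a_0$ in $A$ the value $k(i,j)-x_i$ is the same for all $i<j$ in $A$; call it $y_j$. With $z_j=x_j+y_j$ we obtain
$$k(i,j)=x_i-x_j+z_j\qquad(i<j\text{ in }A).\tag{3}$$

**Case 1: the defect $z_j$ vanishes.** Now $(*)$ is used to show that $z_j=0$ for all large $j$. Let $\chi\in\widehat H$, and let $u$ be any nonprincipal ultrafilter containing $A$. Put $\zeta=\lim_{j\to u}\chi(x_j)\in\mathbb T$. By (3), for fixed $i\in A$ and all $j>i$ in $A$ we have $\chi(k(i,j))=\chi(x_i)\chi(x_j)^{-1}\chi(z_j)$, so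
$$\lim_{i\to u}\lim_{j\to u}\chi(k(i,j))=\zeta\cdot\zeta^{-1}\cdot\lim_{j\to u}\chi(z_j)=\lim_{j\to u}\chi(z_j).$$
On the other hand, let $\varepsilon>0$. One piece $P$ of the partition from $(*)$ belongs to $u$, and for $i\in P$ and almost all $j$ (those in $P$ with $j>i$) we have $|\chi(k(i,j))-1|<\varepsilon$. So the iterated limit is within $\varepsilon$ of $1$. As $\varepsilon$ was arbitrary, $\lim_{j\to u}\chi(z_j)=1$.

This holds for every nonprincipal $u\ni A$, so $\chi(z_j)\to1$ as $j\to\infty$ in $A$. Otherwise, for some $\varepsilon>0$ the set $\{j\in A:|\chi(z_j)-1|\ge\varepsilon\}$ would be infinite, and a nonprincipal ultrafilter containing it would give a limit different from $1$.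

Suppose $z_j\ne0$ for infinitely many $j$. Along these $j$, $\int\chi(z_j)\,d\mu=0$ by Lemma 3(a), while $\chi(z_j)\to1$ for every $\chi$, so dominated convergence gives $\int\chi(z_j)\,d\mu\to1$. This is a contradiction. So $z_j=0$ for all large $j\in A$. Dropping finitely many elements of $A$ (including $a_0$, for which $z$ is not defined), we get $k(i,j)=x_i-x_j$ from (3).

**Case 2: what must be contradicted.** In Case 2, for $i<i'$ in $A$, the map $j\mapsto k(i,j)-k(i',j)$ is injective on $\{j\in A:j>i'\}$. In the example with independent $k(i,j)$ we could write down a character violating $(*)$. Here nothing is independent, so we choose $\chi$ at random. Property $(*)$ forces, for many columns $j$, the numbers $\chi(k(i,j))$ with $i$ in a large finite set to be nearly equal. We show that for almost every $\chi$ this cannot happen often enough.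

**Case 2: near-equality in a column is rare.** Let $m\ge1$ and $R=8m$. For an $R$-element set $I\subset A$ and $j\in A$ with $j>\max I$, let
$$\mathrm{Bad}_j(I)=\{\chi\in\widehat H:|\chi(k(i,j))-\chi(k(i',j))|<\tfrac12\ \text{ for all }i,i'\in I\}.$$
This is an open set. We bound its measure inside an arbitrary measurable $E\subseteq\widehat H$. Fix $i_0\in I$. For $\chi\in\mathrm{Bad}_j(I)$ each number $\chi(k(i,j))\overline{\chi(k(i_0,j))}$, $i\in I$, is within $\frac12$ of $1$, so its real part is at least $\frac12$. Summing over $i\in I$ gives $|\sum_{i\in I}\chi(k(i,j))|\ge R/2$. So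
$$\frac{R^2}{4}\,\mu(E\cap\mathrm{Bad}_j(I))\le\int_E\Big|\sum_{i\in I}\chi(k(i,j))\Big|^2d\mu=R\,\mu(E)+\sum_{i\ne i'}\int_E\chi\big(k(i,j)-k(i',j)\big)\,d\mu .$$
For each of the finitely many pairs $i\ne i'$ in $I$ the elements $k(i,j)-k(i',j)$ are pairwise distinct as $j$ varies (for $i>i'$ they are the negatives of those for $i'<i$). By Lemma 3(c) the last sum tends to $0$ as $j\to\infty$ in $A$. Therefore
$$\limsup_{j\to\infty,\,j\in A}\mu(E\cap\mathrm{Bad}_j(I))\le\frac4R\,\mu(E)=\frac1{2m}\,\mu(E).\tag{4}$$

**Case 2: one $\chi$ for all data.** Here we fix $\chi$ before we know the partition that $(*)$ will give. Let $\mathcal I=(I^1,\dots,I^{m'})$, $1\le m'\le m$, be a tuple of $R$-element subsets of $A$, let $J>\max\bigcup_sI^s$ be an integer, and let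
$$E_J=\Big\{\chi:\ \chi\in\bigcup_{s\le m'}\mathrm{Bad}_j(I^s)\text{ for all }j\in A,\ j\ge J\Big\}.$$
It is a countable intersection of open sets, so it is measurable. For each $j\in A$ with $j\ge J$ we have $E_J=\bigcup_s(E_J\cap\mathrm{Bad}_j(I^s))$. Using (4) with $E=E_J$,
$$\mu(E_J)\le\limsup_{j}\sum_{s\le m'}\mu(E_J\cap\mathrm{Bad}_j(I^s))\le\frac{m'}{2m}\,\mu(E_J)\le\frac12\,\mu(E_J),$$
so $\mu(E_J)=0$. There are only countably many triples $(m,\mathcal I,J)$, so some $\chi$ lies in none of these null sets. Fix it. For this $\chi$, for every $m$ and $\mathcal I$ as above,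
$$\chi\notin\bigcup_s\mathrm{Bad}_j(I^s)\quad\text{for infinitely many }j\in A.\tag{5}$$

**Case 2: contradiction.** Apply $(*)$ to this $\chi$ and $\varepsilon=\frac14$, and let $m$ be the number of pieces of the partition of $D$ obtained. Let $P_1,\dots,P_{m'}$ be the pieces that meet $A$ in an infinite set; $1\le m'\le m$. Choose $I^s\subset P_s\cap A$ with $|I^s|=8m$. All but finitely many $j\in A$ lie in $\bigcup_sP_s$. By (5) there is $j\in A$ with $j>\max\bigcup_sI^s$, with $j\in P_s$ for some $s\le m'$, and with $\chi\notin\mathrm{Bad}_j(I^s)$. So there are $i,i'\in I^s$ with $|\chi(k(i,j))-\chi(k(i',j))|\ge\frac12$. But $i,i',j\in P_s$ and $i,i'<j$, so both values are at distance less than $\frac14$ from $1$, hence at distance less than $\frac12$ from each other. This contradiction rules out Case 2. $\square$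

## Thinning the basis until $Nf(e_i-e_j)$ forgets $j$

We now start the proof of Theorem 1. Suppose $f:G^\#\to H^\#$ is an embedding, where $G=\mathbb V_n^\kappa$ has the basis $(e_\alpha)_{\alpha<\kappa}$. Translations of $H^\#$ are homeomorphisms, so we may replace $f$ by $f-f(0)$ and assume $f(0)=0$.

**Step 1.** This step is the only place where $|NH|<\kappa$ is used. It selects countably many basis elements for which $Nf(e_i-e_j)$ depends on $i$ only.

Let $\Theta=N\cdot f:G\to NH$. Put $\nu=|NH|^+$ if $NH$ is infinite, and $\nu=\omega$ if $NH$ is finite. Then $\nu\le\kappa$, $\nu$ is regular, and $|NH|<\nu$. So every map from a set of size $\nu$ into $NH$ has a fiber of size $\nu$.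

Let $K_0\subseteq\kappa$ have size $\nu$. Given $K_m$ of size $\nu$, choose $\alpha_m\in K_m$ and then $K_{m+1}\subseteq K_m\setminus\{\alpha_m\}$ of size $\nu$ on which the map $\alpha\mapsto\Theta(e_{\alpha_m}-e_\alpha)$ is constant. The $\alpha_m$ are distinct. For $j>i$ we have $\alpha_j\in K_j\subseteq K_{i+1}$. Write $e_j$ for $e_{\alpha_j}$ ($j<\omega$), and let $G_0=\langle e_j:j<\omega\rangle$, a countable group. Then
$$\text{for each }i,\quad\Theta(e_i-e_j)\text{ is the same for all }j>i.\tag{6}$$
From now on the partitions of $\kappa$ in (2) are read, via $j\mapsto\alpha_j$, as finite partitions of $\omega$: if $i,j$ lie in the same piece of the partition belonging to $L$, then $e_i-e_j\in L$.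

## Linearizing $f$ along differences, at every base point

**Step 2.** The purpose is to find one infinite set $A\subseteq\omega$ along which, at every base point $y\in G_0$, the increments of $f$ in the directions $e_i-e_j$ are exact differences.

For $y\in G_0$ and $i<j$ let $k_y(i,j)=f(y+e_i-e_j)-f(y)$. Let $\chi\in\widehat H$ and $\varepsilon>0$. Since $f$ is continuous at $y$, there is $L$ as in (1) with $|\chi(f(y+g)-f(y))-1|<\varepsilon$ for all $g\in L$. For $i<j$ in the same piece of the partition belonging to $L$ we have $e_i-e_j\in L$, so $|\chi(k_y(i,j))-1|<\varepsilon$. Thus $k_y$ satisfies $(*)$ on $\omega$, and so on every infinite $D\subseteq\omega$.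

Enumerate $G_0=\{y_0,y_1,\dots\}$ without repetition. Apply Lemma 4 to $k_{y_0}$ on $\omega$, then to $k_{y_1}$ on the set obtained, and so on. This gives infinite sets $\omega\supseteq A_0\supseteq A_1\supseteq\cdots$ and maps $x^{y_q}:A_q\to H$ with $k_{y_q}(i,j)=x^{y_q}_i-x^{y_q}_j$ for $i<j$ in $A_q$. Choose $a_0<a_1<\cdots$ with $a_q\in A_q$, and let $A=\{a_q:q<\omega\}$. Since $a_s\in A_s\subseteq A_q$ for $s\ge q$, we have $A\cap[a_q,\infty)\subseteq A_q$. Put $t(y_q)=a_q$. On $A$, keep $x^{y_q}_i$ for $i\ge a_q$ and set $x^{y_q}_i=0$ for $i<a_q$. So for every $y\in G_0$ there are $t(y)<\omega$ and $x^y:A\to H$ with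
$$f(y+e_i-e_j)=f(y)+x^y_i-x^y_j\qquad\text{for all }i<j\text{ in }A\text{ with }i\ge t(y).\tag{7}$$

For $y=0$ write $x=x^0$. Since $f(0)=0$, (7) gives $f(e_i-e_j)=x_i-x_j$. So for $i<j<j'$ in $A$ with $i\ge t(0)$, (6) yields
$$Nx_i-Nx_j=\Theta(e_i-e_j)=\Theta(e_i-e_{j'})=Nx_i-Nx_{j'} .$$
Fixing one such $i$, we conclude:
$$Nx_j\text{ is constant for all sufficiently large }j\in A.\tag{8}$$

## Where adding up the increments breaks down

It is tempting to finish at once. Split $A=B\sqcup C$ into infinite sets, and take nonprincipal ultrafilters $u\ni B$ and $w\ni C$. Let $\Psi=(\chi_1,\dots,\chi_r):H\to\mathbb T^r$ be a homomorphism built from characters, and take $N=2$. With $y=e_{a_1}-e_{b_1}$, two applications of (7) give, for $a_1<b_1$ and $a_2<b_2$ all large enough,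
$$f(e_{a_1}-e_{b_1}+e_{a_2}-e_{b_2})=(x_{a_1}-x_{b_1})+(x^{y}_{a_2}-x^{y}_{b_2}).$$
If $x^y$ were equal to $x$, then applying $\Psi$ and taking iterated limits would give $\lim_{a\to u}\Psi(2x_a)-\lim_{b\to w}\Psi(2x_b)$, which is $0$ by (8). The image of the set $X$ of our example with $n=4$ would then accumulate at $0$.

But (7) was obtained separately for each $y$, and nothing in it ties $x^y$ to $x$. Proving an analogue of (8) for each $x^y$ would not help either: it would say that $N$ times each single increment vanishes in the limit, while we need the sum of $N$ possibly different increments to vanish.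

To see what is really needed, put $\varphi=\Psi\circ f|_{G_0}$ and
$$\xi_y(u)=\lim_{a\to u}\Psi(x^y_a),\qquad\xi_y(w)=\lim_{b\to w}\Psi(x^y_b),\qquad \delta(y)=\xi_y(u)-\xi_y(w).$$
By (7) the increment is $\delta=(S-1)\varphi$. We do not need $\delta$ to be constant on $G_0$. It is enough that $S\delta=\delta$, that is, $(S-1)^2\varphi=0$. This weaker statement can be proved by interchanging the order of the limits, as follows. By (7), swapping the order and the sign together changes the increment $\delta(y)$ into $-\delta(y)$. By continuity of $f$, going one step with $S$ and one step with $S'$ leads back to the start. So $2-S$ acts on $\varphi$ as an inverse of $S$.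

## Interchanging the limits: $(S-1)^2\varphi=0$

**Step 3.** We keep $A=B\sqcup C$, $u\ni B$, $w\ni C$ as above and fix arbitrary $\chi_1,\dots,\chi_r\in\widehat H$. We write $\mathbb T^r$ additively, let $\Psi=(\chi_1,\dots,\chi_r)$ and $\varphi=\Psi\circ f|_{G_0}$, and let $S,S'$ be the operators of the first section. The step proves $(S-1)^2\varphi=0$.

**Step 3(i): $S'\varphi=2\varphi-S\varphi$.** This part uses the linearization (7). Fix $y\in G_0$. For $u$-almost all $a$ we have $a\in B$ and $a\ge t(y)$, and for each such $a$, $w$-almost all $b$ satisfy $b\in C$ and $b>a$. For these, (7) gives $\varphi(y+e_a-e_b)=\varphi(y)+\Psi(x^y_a)-\Psi(x^y_b)$. Taking limits,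
$$(S\varphi)(y)=\varphi(y)+\xi_y(u)-\xi_y(w).\tag{9}$$
In $S'$ the outer index is $b$. For $w$-almost all $b$ we have $b\in C$ and $b\ge t(y)$, and for each such $b$, $u$-almost all $a$ satisfy $a\in B$ and $a>b$. Now (7), with $i=b$ and $j=a$, gives $\varphi(y+e_b-e_a)=\varphi(y)+\Psi(x^y_b)-\Psi(x^y_a)$. So
$$(S'\varphi)(y)=\varphi(y)+\xi_y(w)-\xi_y(u).$$
Adding the two equations gives $S\varphi+S'\varphi=2\varphi$.

**Step 3(ii): $SS'\varphi=\varphi$.** This part uses only continuity of $f$. By definition,
$$(SS'\varphi)(y)=\lim_{a\to u}\lim_{b\to w}\lim_{b'\to w}\lim_{a'\to u}\varphi(y+e_a-e_b+e_{b'}-e_{a'}).$$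
Let $W$ be a closed neighborhood of $\varphi(y)$ in $\mathbb T^r$. The map $\Psi\circ f$ is continuous on $G^\#$, so there is $L$ as in (1) with $\Psi f(y+L)\subseteq W$. Let $P\in u$ and $Q\in w$ be pieces of the finite partition of $\omega$ belonging to $L$. If $a,a'\in P$ and $b,b'\in Q$, then
$$(e_a-e_{a'})+(e_{b'}-e_b)\in L,$$
so $\varphi(y+e_a-e_b+e_{b'}-e_{a'})\in W$. Since $W$ is closed, the iterated limit lies in $W$. The closed neighborhoods of $\varphi(y)$ have only $\varphi(y)$ in common, so the iterated limit equals $\varphi(y)$.

**Step 3(iii): the algebra.** We combine (i) and (ii). Since $S$ is additive,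
$$\varphi=SS'\varphi=S(2\varphi-S\varphi)=2S\varphi-S^2\varphi,\qquad\text{i.e.}\qquad(S-1)^2\varphi=0 .$$
It follows that
$$S^M\varphi=\varphi+M(S-1)\varphi\qquad(M\ge0).\tag{10}$$
This is clear for $M=0$. If it holds for $M$, apply $S$ and use $S(S-1)\varphi=(S-1)\varphi$, which is the equation $(S-1)^2\varphi=0$; this gives $S^{M+1}\varphi=S\varphi+M(S-1)\varphi=\varphi+(M+1)(S-1)\varphi$.

## After $N$ steps: $f(X)$ accumulates at $0$ but $X$ does not

**Step 4.** Here we show that $0\in\overline{f(X)}$ in $H^\#$, where
$$X=\Big\{\sum_{l=1}^N(e_{a_l}-e_{b_l}):a_l\in B,\ b_l\in C\Big\}.$$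
Evaluate (10) with $M=N$ at $y=0$. We have $\varphi(0)=\Psi(f(0))=0$, and $((S-1)\varphi)(0)=\xi_0(u)-\xi_0(w)$ by (9). Since $\Psi$ is a homomorphism and ultrafilter limits are additive,
$$(S^N\varphi)(0)=N\big(\xi_0(u)-\xi_0(w)\big)=\lim_{a\to u}\Psi(Nx_a)-\lim_{b\to w}\Psi(Nx_b)=0 .$$
The last equality is (8): for large indices in $A=B\sqcup C$ both $Nx_a$ and $Nx_b$ equal the same element of $H$.

On the other hand, unwinding the definition of $S$ gives
$$(S^N\varphi)(0)=\lim_{a_1\to u}\lim_{b_1\to w}\cdots\lim_{a_N\to u}\lim_{b_N\to w}\Psi f\Big(\sum_{l=1}^N(e_{a_l}-e_{b_l})\Big).$$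
Let $U$ be an open neighborhood of $0$ in $\mathbb T^r$. The whole iterated limit is $0\in U$, so for $u$-almost all $a_1$ the remaining iterated limit lies in $U$. Since $B\in u$, we can choose such an $a_1\in B$. Then for $w$-almost all $b_1$ the limit that remains lies in $U$, and since $C\in w$ we can choose such a $b_1\in C$. Continue in this way. After $2N$ choices we have a point of $\Psi f(X)$ in $U$.

The sets $\Psi^{-1}(U)$, for all choices of $\chi_1,\dots,\chi_r$ and $U$, form a neighborhood base at $0$ in $H^\#$. The sets $A,B,C$ and the ultrafilters were chosen independently of $\chi_1,\dots,\chi_r$, so $X$ does not depend on these choices. Therefore $f(0)=0\in\overline{f(X)}$ in $H^\#$.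

**Step 5.** Finally we use that the inverse of $f$ is continuous, and that $n\nmid N$. Since $f$ is a homeomorphism onto its image, $0\in\overline{f(X)}$ implies $0\in\overline X$ in $G^\#$. Let $\theta\in\widehat G$ be the character with $\theta(e_{\alpha_j})=e^{2\pi i/n}$ for $j\in B$ and $\theta=1$ on all other basis elements; it exists because the basis elements have order $n$. Since $B\cap C=\emptyset$, $\theta(e_{b})=1$ for $b\in C$, so $\theta$ is constantly $e^{2\pi iN/n}$ on $X$. This number is not $1$, because $n\nmid N$. So the neighborhood $\ker\theta$ of $0$ misses $X$, and $0\notin\overline X$. This contradiction proves Theorem 1. $\square$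

## Bohr embeddability between bounded groups

The problem is now settled. As a supplement, Theorem 1 also decides which Bohr topologies of bounded groups embed into which. *Bounded* means of finite exponent. By the Prüfer–Baer theorem a bounded Abelian group is a direct sum of cyclic groups. For an Abelian group $M$ let $M[p]=\{g\in M:pg=0\}$ and $r_p(M)=\dim_{\mathbb F_p}M[p]$. For example, $r_2(\mathbb V_2^\kappa\times\mathbb V_4^\lambda)=\kappa+\lambda$ and $r_2(2(\mathbb V_2^\kappa\times\mathbb V_4^\lambda))=\lambda$.

**Theorem 5.** Let $G,H$ be bounded Abelian groups with $G$ infinite. The following are equivalent: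

(a) $G^\#$ embeds into $H^\#$;

(b) for every prime $p$ and $k\ge1$: if $r_p(p^{k-1}G)$ is infinite, then $r_p(p^{k-1}G)\le r_p(p^{k-1}H)$;

(c) some finite-index subgroup of $G$ is isomorphic to a subgroup of $H$.

In particular, for bounded $H$, $n\ge2$ and infinite $\kappa$: $(\mathbb V_n^\kappa)^\#$ embeds into $H^\#$ if and only if $\mathbb V_n^\kappa$ is isomorphic to a subgroup of $H$.

*Proof.* Write $G\cong\bigoplus_{p,j}\mathbb V_{p^j}^{a_{p,j}}$ and $H\cong\bigoplus_{p,j}\mathbb V_{p^j}^{b_{p,j}}$ with $j\ge1$, where only finitely many exponents are nonzero. The group $p^{k-1}\mathbb V_{p^j}$ is cyclic of order $p^{j-k+1}$ if $j\ge k$ and is $0$ if $j<k$; summands for other primes contain no elements of order $p$. So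
$$r_p(p^{k-1}G)=\sum_{j\ge k}a_{p,j},\qquad r_p(p^{k-1}H)=\sum_{j\ge k}b_{p,j}.\tag{11}$$

**(a)⇒(b).** This is where Theorem 1 enters. Let $\kappa=r_p(p^{k-1}G)$ be infinite. By (11), a finite sum of cardinals equals $\kappa$, so some $a_{p,j}$ with $j\ge k$ equals $\kappa$. Then $\mathbb V_{p^k}^\kappa$ is isomorphic to a subgroup of $\mathbb V_{p^j}^\kappa$, hence of $G$, and $(\mathbb V_{p^k}^\kappa)^\#$ embeds into $H^\#$. Let the exponent of $H$ be $p^sm$ with $p\nmid m$, and put $N=p^{k-1}m$. Then $p^k\nmid N$, so Theorem 1 gives $|NH|\ge\kappa$. Let $H_p$ be the $p$-primary part of $H$. Multiplication by $m$ kills the other primary parts and is bijective on $H_p$, so $NH=p^{k-1}H_p$. This is a direct sum of $r_p(p^{k-1}H)$ nontrivial cyclic groups of order at most $p^s$. It is infinite, so there are infinitely many summands and $|NH|=r_p(p^{k-1}H)$. Hence $r_p(p^{k-1}H)\ge\kappa$.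

**(b)⇒(c).** We discard the finite part of $G$ and fit the rest into $H$. Let $G'$ be the sum of the terms $\mathbb V_{p^j}^{a_{p,j}}$ with $a_{p,j}$ infinite, and $F$ the sum of the others. Then $F$ is finite, $G=F\times G'$ (identifying $G$ with its decomposition), and $G'$ is infinite and of finite index. If $a_{p,j}$ is infinite, then $r_p(p^{j-1}G)$ is infinite, and (b) with $k=j$ gives
$$a_{p,j}\le\sum_{i\ge j}a_{p,i}\le\sum_{i\ge j}b_{p,i}.$$
The right-hand side is a finite sum of cardinals, so there is $i(p,j)\ge j$ with $b_{p,i(p,j)}\ge a_{p,j}$. Several $j$ may share the same $i=i(p,j)$. This does no harm, since for infinite $b$ the group $\mathbb V_{p^i}^b$ is isomorphic to a direct sum of any finite positive number of copies of itself. Hence $H$ contains a copy of $\bigoplus\mathbb V_{p^{i(p,j)}}^{a_{p,j}}$, which contains a copy of $\bigoplus\mathbb V_{p^j}^{a_{p,j}}\cong G'$; the sums are over the pairs $(p,j)$ with $a_{p,j}$ infinite.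

**(c)⇒(b).** We check that the infinite ranks do not notice a finite index. Let $G_1\le G$ have finite index. Then $p^{k-1}G_1$ has finite index in $p^{k-1}G$. Intersecting with $(p^{k-1}G)[p]$, we see that $(p^{k-1}G_1)[p]$ has finite index in $(p^{k-1}G)[p]$. So if $r_p(p^{k-1}G)$ is infinite, it equals $r_p(p^{k-1}G_1)$. If moreover $G_1$ is isomorphic to a subgroup of $H$, then $p^{k-1}G_1$ is isomorphic to a subgroup of $p^{k-1}H$, and $r_p(p^{k-1}G_1)\le r_p(p^{k-1}H)$.

**(b)⇒(a).** The finite part $F$ is put back by a map that is not a homomorphism. Let $F,G'$ be as in (b)⇒(c), where we saw that $G'$ is isomorphic to a subgroup of $H$. Pick $(q,j)$ with $a_{q,j}$ infinite and $t\geq 1$ with $q^{jt}\ge|F|$, and put $E=\mathbb V_{q^j}^t$. Then $G'\times E\cong G'$ and $|E|\ge|F|$. Any injection $F\to E$ is an embedding of finite discrete spaces, so there is an embedding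
$$G^\#=G'^\#\times F^\#\to G'^\#\times E^\#=(G'\times E)^\#\cong G'^\# .$$
Finally, $G'^\#$ embeds into $H^\#$.

So (a)⇒(b)⇒(a) and (b)⇔(c), and the three conditions are equivalent.

**The last statement.** Let $n=\prod_{p\mid n}p^{k_p}$, and suppose $(\mathbb V_n^\kappa)^\#$ embeds into $H^\#$. For each $p\mid n$ we have $r_p(p^{k_p-1}\mathbb V_n^\kappa)=\kappa$, so (b) gives $r_p(p^{k_p-1}H)\ge\kappa$. By (11), $b_{p,j}\ge\kappa$ for some $j\ge k_p$, and $\mathbb V_{p^{k_p}}^\kappa$ is isomorphic to a subgroup of $H_p$. The sum of the primary parts of $H$ is direct, so $\mathbb V_n^\kappa\cong\bigoplus_{p\mid n}\mathbb V_{p^{k_p}}^\kappa$ is isomorphic to a subgroup of $H$. The converse holds because subgroups carry their own Bohr topology. $\square$
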